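# Monotone completions and injective envelopes of separable C$^*$-algebras

## 1. Two theorems about the inclusion $\overline A\subseteq I(A)$

"Ideal" always means closed two-sided ideal. For a C$^*$-algebra $A$, $I(A)$ denotes its injective envelope and $\overline A\subseteq I(A)$ its regular monotone completion; both are defined in Section 2.

**Theorem A.** For the CAR algebra $A=M_{2^\infty}$ we have $\overline A\neq I(A)$.

**Theorem B.** Let $A\neq 0$ be a separable C$^*$-algebra. Then $\overline A=I(A)$ if and only if $A$ has an essential ideal of type I (postliminal).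

(For $A=0$ both sides of Theorem B hold trivially.)

There are two natural ways to make $A$ larger. One is analytic: $I(A)$ is an algebra into which unital completely positive maps can always be extended, and it sits over $A$ as tightly as possible. The other is order-theoretic: inside $I(A)$, adjoin to $A$ the suprema of bounded increasing nets, and repeat until nothing new appears; this gives $\overline A$. The question is whether adjoining suprema already produces all of $I(A)$ when $A$ is separable. Theorem A says no for one concrete algebra. Theorem B says exactly when the answer is yes.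

An ideal $K$ of $A$ is *essential* if $a\in A$ and $aK=0$ imply $a=0$. For example, $C_0((0,1])$ is essential in $C([0,1])$, while the ideal of functions vanishing on $[\frac12,1]$ is not. Type I is defined in Section 7. A simple algebra has only itself as an essential ideal, and a simple type I algebra is isomorphic to some $K(H)$. So Theorem B gives $\overline A\ne I(A)$ for every separable simple $A$ not isomorphic to any $K(H)$, for instance the infinite-dimensional UHF algebras, $\mathcal O_n$ and $C_r^*(F_2)$. In particular it contains Theorem A. We nevertheless prove Theorem A first, on its own, because there the mechanism is visible without approximations.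

Here is the setting from which the question comes. Let $M_{\rm loc}(A)$ be the direct limit of the multiplier algebras $M(K)$ over the essential ideals $K$ of $A$. Then (Frank)
$$A\subseteq M_{\rm loc}(A)\subseteq M_{\rm loc}(M_{\rm loc}(A))\subseteq\overline A\subseteq I(A),$$
and all inclusions other than the last can be proper. The paper "Local multiplier algebras, injective envelopes, and type I W-algebras" records as not known whether the last one can be proper for separable $A$. For separable $A$, $\overline A$ is also the regular monotone $\sigma$-completion of $A$ (Wright); we shall not need this.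

## 2. Injectivity, rigidity, monotone closure

Write ucp for unital completely positive and cp for completely positive. An operator system is a unital self-adjoint subspace of a unital C$^*$-algebra. Inner products are linear in the first variable.

**Definition (injective).** A unital C$^*$-algebra $M$ is injective if for all operator systems $S\subseteq T$ with the same unit, every ucp map $S\to M$ extends to a ucp map $T\to M$.

Arveson's theorem says that $B(H)$ is injective. If $M\subseteq B(H)$ is injective and contains the unit of $B(H)$, extending $\mathrm{id}_M$ gives a ucp idempotent $E:B(H)\to M$ onto $M$.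

**Definition (injective envelope).** Let $A$ be unital. $I(A)$ is an injective C$^*$-algebra containing $A$, with the same unit, which is *rigid* over $A$: a ucp map $I(A)\to I(A)$ that is the identity on $A$ is the identity. It exists and is *monotone complete*: every norm-bounded increasing net of self-adjoint elements has a supremum (Hamana). For nonunital $A$ one puts $I(A):=I(A^+)$, where $A^+$ is the unitization.

It is unique. If $N_1,N_2\supseteq A$ are injective and rigid, extend $\mathrm{id}_A$ to ucp maps $N_1\to N_2$ and $N_2\to N_1$. Both composites fix $A$, so they are identities. Hence the maps are mutually inverse unital complete order isomorphisms, and such maps are $*$-isomorphisms.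

**Definition (regular monotone completion).** A C$^*$-subalgebra $B\subseteq I(A)$ is monotone closed if the supremum in $I(A)$ of every norm-bounded increasing net of self-adjoint elements of $B$ lies in $B$. $\overline A$ is the smallest monotone closed C$^*$-subalgebra of $I(A)$ containing $A$.

We write $x_i\uparrow x$ if $(x_i)$ is a norm-bounded increasing net of self-adjoint elements with supremum $x$, and $x_i\downarrow x$ if $-x_i\uparrow -x$. All suprema are taken in $I(A)$.

Two standard facts are used constantly. *Choi:* if a ucp map $\Phi$ restricts to a $*$-homomorphism on a unital C$^*$-subalgebra $B$ of its domain, then $\Phi(bcb')=\Phi(b)\Phi(c)\Phi(b')$ for $b,b'\in B$; in particular a ucp map that is the identity on $B$ is a $B$-bimodule map. *Schwarz:* $\Phi(c)\Phi(c)^*\le\Phi(cc^*)$.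

**Lemma 1.** Let $A$ be unital and let $\Pi:I(A)\to B(H)$ be ucp with $\Pi|_A$ completely isometric. Then $\Pi$ is completely isometric, and $\Pi(z)\ge0$ implies $z\ge0$ for $z=z^*\in I(A)$.

*Proof.* The inverse of $\Pi|_A$ is a unital complete isometry on the operator system $\Pi(A)$, hence ucp. By injectivity of $I(A)$ it extends to a ucp map $\sigma:B(H)\to I(A)$. Now $\sigma\Pi$ is ucp and fixes $A$, so $\sigma\Pi=\mathrm{id}$ by rigidity. Both claims follow. $\square$

**Lemma 2.** Let $A$ be unital. If $\overline A$ is injective, then $\overline A=I(A)$.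

*Proof.* Extend $\mathrm{id}_{\overline A}$ to a ucp map $I(A)\to\overline A\subseteq I(A)$. It fixes $A$, so it is the identity, and its range lies in $\overline A$. $\square$

## 3. $M_n$, $C(X)$ and $K(H)$ by hand

**Matrices.** $A=M_n=B(\mathbb C^n)$ is injective and trivially rigid over itself, so $A=\overline A=I(A)$.

**Commutative algebras.** Let $A$ be commutative and unital, $M=I(A)$. For a unital C$^*$-subalgebra $B\subseteq M$ the commutant $B'\cap M$ is $\{x:u^*xu=x \text{ for all unitaries }u\in B\}$. It is monotone closed, because each $x\mapsto u^*xu$ is an order automorphism of $M_{sa}$. Since $A$ is commutative, $A'\cap M$ contains $A$, hence contains $\overline A$. So $\overline A{}'\cap M$ contains $A$, hence contains $\overline A$: the algebra $\overline A$ is commutative. A commutative monotone complete C$^*$-algebra is $C(X)$ with $X$ Stonean (compact, and closures of open sets are open; $\beta\mathbb N$ is an example), and such a $C(X)$ is injective; this is textbook material. By Lemma 2, $\overline A=I(A)$.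

**Compact operators.** Let $A=K(H)$ with $H$ separable and infinite-dimensional, $A^+=K(H)+\mathbb C1$. If $\Phi:B(H)\to B(H)$ is ucp and fixes $A^+$, it is a bimodule map over $A^+$, so for every finite rank projection $p$ we get $p\Phi(x)p=\Phi(pxp)=pxp$. Letting $p\uparrow1$ gives $\Phi(x)=x$. So $B(H)$ is rigid over $A^+$, and $I(A)=B(H)$. Let $p_n\uparrow 1$ be finite rank projections. For $x\ge0$ the compact operators $x^{1/2}p_nx^{1/2}$ increase to $x$. Hence $\overline A=B(H)=I(A)$. Note that $K(H)+\mathbb C1$ is not monotone closed: a projection of infinite rank and corank is a supremum of finite rank ones.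

The last computation uses small projections that lie in $A$. In the CAR algebra there is nothing of the kind, and we also have no concrete model of $I(A)$. Two things are needed: a test that every element of $\overline A$ passes, and a supply of elements of $I(A)$.

## 4. Elements of $\overline A$ at generic pure states

In this section $A$ is unital and separable, and $M=I(A)$. $S(A)$ is compact metrizable and $P(A)$ is a $G_\delta$ in it, so the Baire category theorem holds in every nonempty open subset of $P(A)$. "Comeagerly many" means "for all elements of a comeager set".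

We ask how well $x\in M_{sa}$ can be squeezed between elements of $A$ at a given state. For $\varphi\in S(A)$ put
$$\varphi_*(x)=\sup\{\varphi(a):a\in A_{sa},\ a\le x\},\qquad \varphi^*(x)=\inf\{\varphi(a):a\in A_{sa},\ a\ge x\}.$$
Then
$$\varphi_*(x)\le\psi(x)\le\varphi^*(x)\quad\text{for every state }\psi\text{ of }M\text{ extending }\varphi.\tag{1}$$
As a function of $\varphi$, $\varphi_*(x)$ is lower semicontinuous (a supremum of continuous functions) and $\varphi^*(x)$ is upper semicontinuous. Let
$$\mathcal R=\{x\in M_{sa}:\varphi_*(x)=\varphi^*(x)\ \text{for comeagerly many }\varphi\in P(A)\}.$$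

**Example.** Let $A=K(H)+\mathbb C1$ with $H$ separable, $M=B(H)$, and let $q$ be a projection of infinite rank and corank. At the vector state $\varphi$ of a unit vector $\xi$, the elements $qp_nq\le q$ of $A$ show $\varphi_*(q)\ge\|q\xi\|^2$. The same for $1-q$ shows $\varphi^*(q)\le1-\|(1-q)\xi\|^2=\|q\xi\|^2$. So the two numbers agree. The only other pure state is $\varphi_\infty(k+\lambda1)=\lambda$. If $k+\lambda1\le q$, then $\lambda\le0$ by passing to the quotient by $K(H)$, so $(\varphi_\infty)_*(q)=0$, and likewise $\varphi_\infty^*(q)=1$. The vector states form an open dense subset of $P(A)$, so $q\in\mathcal R$. Equality at every pure state would be too much to ask; equality generically is what holds.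

The aim is $\overline A_{sa}\subseteq\mathcal R$. The difficulty is that $\overline A$ is built with nets, possibly uncountable ones, while comeager sets are stable only under countable intersections. The device that overcomes this is to turn a statement at generic states back into an operator inequality (Lemma 4). Operator inequalities pass to suprema of arbitrary nets.

**Lemma 3 (peaks).** If $\varphi_0\in P(A)$ and $O\ni\varphi_0$ is open in $P(A)$, there are $b\in A$ with $0\le b\le1$, $\varphi_0(b)=1$, and $\delta\in(0,1]$ with $\{\chi\in P(A):\chi(b)>1-\delta\}\subseteq O$.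

*Proof.* Let $L=\{a:\varphi_0(a^*a)=0\}$. Let $h$ be a strictly positive element of the separable hereditary C$^*$-subalgebra $L\cap L^*$, $0\le h\le1$, and let $b=1-h$. As $h\in L$, $\varphi_0(h)=0$ and $\varphi_0(b)=1$.

We show that $\varphi_0$ is the only state with value $1$ at $b$. Let $\chi\in S(A)$, $\chi(b)=1$. Then $\chi(h^2)\le\chi(h)=0$, so by Cauchy–Schwarz $\chi$ vanishes on $hAh$, hence on its closure $L\cap L^*$. For $a\in L$ we have $a^*a\in L\cap L^*$, so $\chi(a^*a)=0$ and $\chi(a)=0$. Hence $\chi$ vanishes on $L+L^*$, which is $\ker\varphi_0$ because $\varphi_0$ is pure. Two states with $\ker\varphi_0\subseteq\ker\chi$ are equal.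

Write $O=O'\cap P(A)$ with $O'$ open in $S(A)$. The continuous function $\chi\mapsto\chi(b)$ is $<1$ on the compact set $S(A)\setminus O'$, hence $\le1-\delta$ there for some $\delta\in(0,1]$. $\square$

**Lemma 4 (generic positivity).** Let $z\in M_{sa}$ be such that for comeagerly many $\varphi\in P(A)$, $\psi(z)\ge0$ for all states $\psi$ of $M$ extending $\varphi$. Then $z\ge0$.

*Proof.* Let $\mathcal G$ be this comeager set, $G$ a countable norm-dense subgroup of the unitary group $U(A)$, and $\varphi_u=\varphi(u^*\cdot u)$. Each map $\varphi\mapsto\varphi_u$ is a homeomorphism of $P(A)$, so $\mathcal G'=\{\varphi:\varphi_u\in\mathcal G\text{ for all }u\in G\}$ is comeager, hence dense.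

Let $\varphi\in\mathcal G'$, with GNS representation $\pi_\varphi$ on $H_\varphi$ and cyclic vector $\xi_\varphi$. By injectivity of $B(H_\varphi)$, $\pi_\varphi$ extends to a ucp map $\Pi_\varphi:M\to B(H_\varphi)$. For $u\in G$, the state $m\mapsto\langle\Pi_\varphi(m)\pi_\varphi(u)\xi_\varphi,\pi_\varphi(u)\xi_\varphi\rangle$ of $M$ extends $\varphi_u\in\mathcal G$, so it is $\ge0$ at $z$. By Kadison transitivity $\pi_\varphi(U(A))\xi_\varphi$ is the whole unit sphere, so $\pi_\varphi(G)\xi_\varphi$ is dense in it. Hence $\Pi_\varphi(z)\ge0$.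

If $0\neq a\in A$, the set $\{\varphi\in P(A):\varphi(a^*a)>0\}$ is open and nonempty, so it meets $\mathcal G'$. Hence $\bigoplus_{\varphi\in\mathcal G'}\pi_\varphi$ is faithful, $\bigoplus\Pi_\varphi$ is completely isometric on $A$, and $\bigoplus\Pi_\varphi(z)\ge0$. Lemma 1 gives $z\ge0$. $\square$

**Lemma 5.** $A_{sa}\subseteq\mathcal R=-\mathcal R$, and $\mathcal R$ is closed under suprema of bounded increasing nets and infima of bounded decreasing nets.

*Proof.* For $a\in A_{sa}$, $\varphi_*(a)=\varphi(a)=\varphi^*(a)$. Also $\varphi_*(-x)=-\varphi^*(x)$, so $\mathcal R=-\mathcal R$, and it suffices to treat increasing nets.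

Let $x_i\uparrow x$, $x_i\in\mathcal R$, $\|x_i\|\le K$. Put $g(\varphi)=\sup_i\varphi_*(x_i)$, a lower semicontinuous function with $g(\varphi)\le\varphi_*(x)\le\varphi^*(x)$. It suffices that $\{g(\varphi)<\varphi^*(x)\}$ is meager. Suppose not. This set is the union, over rationals $s<t$, of the closed sets $\{g\le s\}\cap\{\varphi^*(x)\ge t\}$. So one of these is nonmeager and contains a nonempty open set $O$. Pick $\varphi_0\in O$, take $b,\delta$ from Lemma 3, and put
$$C=\max\big(0,(K-s)/\delta\big),\qquad y=s+C(1-b)\in A .$$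

Fix $i$ and let $\varphi$ be one of the comeagerly many pure states with $\varphi_*(x_i)=\varphi^*(x_i)$. If $\varphi\in O$, then $\varphi^*(x_i)=\varphi_*(x_i)\le g(\varphi)\le s\le\varphi(y)$. If $\varphi\notin O$, then $\varphi(b)\le1-\delta$, so $\varphi(y)\ge s+C\delta\ge K\ge\varphi^*(x_i)$. In both cases (1) gives $\psi(y-x_i)\ge0$ for all extensions $\psi$ of $\varphi$. By Lemma 4, $x_i\le y$.

The comeager set depended on $i$, but the conclusion $x_i\le y$ does not mention it. As $i$ was arbitrary, $x\le y$, so $\varphi_0^*(x)\le\varphi_0(y)=s<t$, contradicting $\varphi_0\in O$. $\square$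

We have not shown that $\mathcal R$ is an algebra. So we must know that $\overline A_{sa}$ is reached by monotone limits alone, with no algebraic operations in between.

**Lemma 6.** Let $V_0$ be the smallest subset of $M_{sa}$ containing $A_{sa}$ and closed under suprema of bounded increasing nets and infima of bounded decreasing nets. Then $V_0+iV_0$ is a monotone closed C$^*$-subalgebra of $M$. Hence $V_0=\overline A_{sa}$ and $\overline A_{sa}\subseteq\mathcal R$.

*Proof.* Call a subset of $M_{sa}$ *closed* if it is closed under the two operations. A closed subset of $V_0$ containing $A_{sa}$ equals $V_0$; this is the only induction principle we use. The maps $x\mapsto-x$, $x\mapsto rx$ ($r>0$), $x\mapsto x+y$ ($y\in M_{sa}$), and $x\mapsto t^*xt$ ($t\in M$ invertible) are order isomorphisms or anti-isomorphisms of $M_{sa}$, so they respect monotone limits.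

**(a) $V_0$ is a real linear space.** The sets $\{x\in V_0:-x\in V_0\}$ and $\{x\in V_0:rx\in V_0\}$ are closed and contain $A_{sa}$, so they equal $V_0$. For $a\in A_{sa}$ the set $\{x\in V_0:x+a\in V_0\}$ is closed and contains $A_{sa}$, so it is $V_0$. Hence for $y\in V_0$ the closed set $\{x\in V_0:x+y\in V_0\}$ contains $A_{sa}$, so it too is $V_0$.

**(b) $V_0$ is norm closed.** Let $x_n\in V_0$, $\|x_n-x\|\le2^{-n}$. Then $x_{n+1}-x_n\ge-\frac32 2^{-n}$, so $x_n-3\cdot2^{-n}$ is increasing. It lies in $V_0$ and converges in norm to $x$, so its supremum is $x$.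

**(c) $V_0$ contains powers and Jordan products.** Let $T=\{x\in V_0:x^k\in V_0\text{ for all }k\ge1\}$. Then $A_{sa}\subseteq T=-T$. Let $x_i\in T$, $x_i\uparrow x$, $\|x_i\|\le r$; then $\|x\|\le r$. For $\lambda>r$ the power series in $x_i$ shows $(\lambda+x_i)^{-1}\in V_0$, by (a) and (b). This net is decreasing and positive, so it decreases to some $w\in V_0$. Since $x_i\le x$, $w\ge(\lambda+x)^{-1}$, so $w$ is invertible. From $w\le(\lambda+x_i)^{-1}$ we get $w^{-1}\ge\lambda+x_i$ for all $i$, so $w^{-1}\ge\lambda+x$ and $w\le(\lambda+x)^{-1}$. Thus $(\lambda+x)^{-1}=w\in V_0$ for all $\lambda>r$. Now $\lambda(\lambda+x)^{-1}=\sum_k(-1)^k\lambda^{-k}x^k$. If $1,x,\dots,x^{k-1}\in V_0$, then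
$$(-1)^k\lambda^k\Big(\lambda(\lambda+x)^{-1}-\sum_{j<k}(-1)^j\lambda^{-j}x^j\Big)\longrightarrow x^k\quad\text{in norm as }\lambda\to\infty,$$
so $x^k\in V_0$. By induction $x\in T$. As $T=-T$, $T$ is closed and $T=V_0$. Consequently, for $x,y\in V_0$,
$$x\circ y=\tfrac12(xy+yx)=\tfrac12\big((x+y)^2-x^2-y^2\big)\in V_0,\qquad yxy=2\,y\circ(y\circ x)-y^2\circ x\in V_0 .$$

**(d) $V_0$ contains $i$ times commutators.** For $y\in V_0$ let $W_y=\{x\in V_0:i(xy-yx)\in V_0\}$. Since $(1-iy)x(1+iy)=x+i(xy-yx)+yxy$, parts (a) and (c) give $W_y=\{x\in V_0:(1-iy)x(1+iy)\in V_0\}$. This set is closed, because $1+iy$ is invertible with adjoint $1-iy$. For $a\in A_{sa}$, $A_{sa}\subseteq W_a$, so $W_a=V_0$. That says $i(xa-ax)\in V_0$ for all $x\in V_0$, $a\in A_{sa}$. Hence $A_{sa}\subseteq W_y$ for every $y\in V_0$, and $W_y=V_0$.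

So $xy=x\circ y+\frac12(xy-yx)\in V_0+iV_0$ for $x,y\in V_0$, and $V_0+iV_0$ is a C$^*$-algebra with self-adjoint part $V_0$, monotone closed by definition of $V_0$. Hence $\overline A_{sa}\subseteq V_0$. Conversely $\overline A_{sa}$ is closed and contains $A_{sa}$, so $V_0\subseteq\overline A_{sa}$. By Lemma 5, $\mathcal R$ is closed and contains $A_{sa}$, so $V_0\subseteq\mathcal R$. $\square$

**The test.** If $x\in\overline A_{sa}$, then at comeagerly many pure states $\varphi$, for every $\varepsilon>0$ there are $a_1\le x\le a_2$ in $A_{sa}$ with $\varphi(a_2-a_1)<\varepsilon$.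

## 5. A gap that a ucp map can lose, and one that it cannot

To produce an element of $I(A)$ we have one tool: embed $A$ unitally in some C$^*$-algebra $B$. By injectivity there is a ucp map $\psi:B\to I(A)$ with $\psi|_A=\mathrm{id}$, and we look at $x=\psi(p)$ for a projection $p\in B$. We want every pair $a_1\le x\le a_2$ in $A$ to have a gap.

**First attempt.** Take $p$ as badly placed relative to $A$ as possible. Let $B=A\oplus A$ with $A$ embedded diagonally, $p=(0,1)$. If $a_1\le p\le a_2$ with $a_1,a_2\in A$, then $a_1\le0$ and $a_2\ge1$: a gap of $1$ at every state. But $\psi(a,a')=a$ is a legitimate choice of $\psi$, and then $\psi(p)=0\in A$. The attempt stops at the passage from $B$ to $I(A)$: from $a_1\le\psi(p)\le a_2$ nothing follows about $p$.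

What does survive is the bimodule property. An inequality $\sum_kc_k^*pc_k\ge d$ with $c_k,d\in A$ is inherited by $\psi(p)$, whichever $\psi$ we have. So the gap should be certified by such inequalities. Near a pure state $\varphi$, elements $a_1,a_2$ are nearly constant. If one average of $p$ with coefficients in $A$ concentrated near $\varphi$ is close to $1$, and a second such average is close to $0$, then $a_2$ must be nearly $\ge 1$ and $a_1$ nearly $\le 0$ there.

**Second attempt.** Write these averages down at once. Let $\mathbb C^{2L}=E\oplus E'$ with $\dim E=\dim E'=L$, $M_{2L}\subset A$, with matrix units $e_{ki}$ of a basis adapted to the splitting, and let $p=1_E\oplus0_{E'}\in M_{2L}$. Then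
$$\frac1L\sum_{i\in E}\sum_ke_{ki}\,p\,e_{ik}=1,\qquad\frac1L\sum_{i\in E'}\sum_ke_{ki}\,p\,e_{ik}=0 ,$$
so *scalars* $a_1\le p\le a_2$ satisfy $a_1\le0$, $a_2\ge1$. But $p\in A$. For a unit vector $\zeta\in E$ and $q=|\zeta\rangle\langle\zeta|$ we have $qpq=q$, so at $\zeta$ the value is decided and no gap is left for later vectors. The certificate is needed at a dense set of vectors in all $M_N\subset A$, and imposing it once with full strength kills it everywhere else.

So one must hold something back. Decide $p$ on most of $E\oplus E'$, but leave a small part undecided, in such a way that at *every* vector of the new space, not only at coordinate vectors, both values $0$ and $1$ remain possible. Doing this for every vector is cheap: a vector of $\mathbb C^N\otimes E$ has Schmidt rank at most $N$. It is enough to leave $N$ directions of $E$ undecided, provided that the directions themselves are free parameters. If $\dim E=8N$, the averages are spoiled by only $\frac18$.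

## 6. The CAR algebra: proof of Theorem A

**Step 1: dimensions and the list of vectors.** Let $N_0=1$, $L_n=8N_n$, $N_{n+1}=N_n\cdot2L_n=16N_n^2$; these are powers of $2$. Write $\mathbb C^{N_{n+1}}=\mathbb C^{N_n}\otimes(E_n\oplus E_n')$ with $\dim E_n=\dim E'_n=L_n$. With the embeddings $a\mapsto a\otimes1$, $A=\overline{\bigcup_nM_{N_n}}\cong M_{2^\infty}$.

We need each vector of a dense list to be treated at some stage. For each $n\ge0$ let $(\zeta_{n,j})_{j\ge1}$ be dense in the unit sphere of $\mathbb C^{N_n}$. The map $m(n,j)=2^n(2j-1)$ is injective and $m(n,j)\ge n$. Put $\zeta_{m(n,j)}=\zeta_{n,j}\otimes e\in\mathbb C^{N_{m(n,j)}}$ for some unit vector $e\in\mathbb C^{N_{m(n,j)}/N_n}$. For the remaining $m$ let $\zeta_m\in\mathbb C^{N_m}$ be any unit vector.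

**Step 2: the recursion.** We define compact metrizable spaces $K_n$ (the undecided parameters) and continuous projection-valued functions $p_n:K_n\to M_{N_n}$ such that

$(P_n)$: for each unit $\zeta\in\mathbb C^{N_n}$ there are $s,t\in K_n$ with $p_n(s)\zeta=\zeta$ and $p_n(t)\zeta=0$.

Start with $K_0=\{0,1\}$, $p_0(s)=s$. Given $K_n,p_n$ with $(P_n)$, fix $s_n^1,s_n^0\in K_n$ with $p_n(s_n^1)\zeta_n=\zeta_n$, $p_n(s_n^0)\zeta_n=0$. Let $K_{n+1}$ be the compact space of all $w=(\eta,s,\eta',s')$, where $\eta=(\eta_1,\dots,\eta_{N_n})$ is orthonormal in $E_n$, $\eta'=(\eta_1',\dots,\eta_{N_n}')$ is orthonormal in $E_n'$, and $s,s'\in K_n^{N_n}$. With $P_\eta=|\eta\rangle\langle\eta|$, define unital homomorphisms $\beta_w:C(K_n)\to B(E_n\oplus E_n')$ by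
$$\beta_w(f)=f(s_n^1)\Big(1_{E_n}-\sum_jP_{\eta_j}\Big)+\sum_jf(s_j)P_{\eta_j}+f(s_n^0)\Big(1_{E_n'}-\sum_jP_{\eta_j'}\Big)+\sum_jf(s_j')P_{\eta_j'} .$$
For fixed $f$ this is continuous in $w$, so we get a unital homomorphism $\beta_n:C(K_n)\to M_{2L_n}\otimes C(K_{n+1})$. It is injective, because the $s_j$ are arbitrary points of $K_n$. Put $p_{n+1}=(\mathrm{id}_{M_{N_n}}\otimes\beta_n)(p_n)$, a projection in $M_{N_{n+1}}\otimes C(K_{n+1})$.

*The first stage by hand.* Here $N_0=1$, $L_0=8$, $s_0^1=1$, $s_0^0=0$, and $p_1(w)=(1_{E_0}-P_\eta)+sP_\eta+s'P_{\eta'}\in M_{16}$ with unit vectors $\eta\in E_0$, $\eta'\in E_0'$ and $s,s'\in\{0,1\}$. This is the projection onto $E_0$, undecided in one direction of each half. If $\xi=\xi_1+\xi_2\in E_0\oplus E_0'$ is a unit vector, point $\eta$ along $\xi_1$ and $\eta'$ along $\xi_2$. Then $s=s'=1$ gives $p_1(w)\xi=\xi$, and $s=s'=0$ gives $p_1(w)\xi=0$.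

**Step 3: $(P_{n+1})$ holds.** Let $\xi=\xi_1+\xi_2$ be a unit vector, $\xi_1\in\mathbb C^{N_n}\otimes E_n$, $\xi_2\in\mathbb C^{N_n}\otimes E_n'$. Take Schmidt decompositions
$$\xi_1=\sum_{j\le N_n}\alpha_j\,\zeta_j'\otimes\eta_j,\qquad\xi_2=\sum_{j\le N_n}\alpha_j'\,\zeta_j''\otimes\eta_j'$$
with orthonormal bases $(\zeta_j')$, $(\zeta_j'')$ of $\mathbb C^{N_n}$ and $(\eta_j)$, $(\eta_j')$ orthonormal in $E_n$, $E_n'$ (some coefficients may be $0$). By $(P_n)$ choose $s_j,s_j'$ with $p_n(s_j)\zeta_j'=\zeta_j'$, $p_n(s_j')\zeta_j''=\zeta_j''$, and let $w=(\eta,s,\eta',s')$. The decided parts of $p_{n+1}(w)$ vanish on $\xi$, so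
$$p_{n+1}(w)\xi=\sum_j\alpha_j\,p_n(s_j)\zeta_j'\otimes\eta_j+\sum_j\alpha'_j\,p_n(s_j')\zeta_j''\otimes\eta_j'=\xi .$$
Choosing points with $p_n(s_j)\zeta_j'=0$, $p_n(s_j')\zeta_j''=0$ instead gives $p_{n+1}(w)\xi=0$.

**Step 4: the algebra containing $p$.** Let $B=\varinjlim(M_{N_n}\otimes C(K_n),\ \mathrm{id}\otimes\beta_n)$; the connecting maps are unital and injective. It contains $A=\overline{\bigcup_nM_{N_n}\otimes1}$ unitally, and the $p_n$ define one projection $p\in B$.

**Step 5: use the test.** Suppose $\overline A=I(A)$. Let $\psi:B\to I(A)$ be ucp with $\psi|_A=\mathrm{id}$; it is an $A$-bimodule map. Put $x=\psi(p)\in\overline A_{sa}\subseteq\mathcal R$ (Lemma 6). Pick $\varphi\in P(A)$ with $\varphi_*(x)=\varphi^*(x)$. There are $a_1\le x\le a_2$ in $A_{sa}$ with $\varphi(a_2-a_1)<\frac18$. Choose self-adjoint $a_i'\in\bigcup_nM_{N_n}$ with $\|a_i'-a_i\|<\varepsilon$ and replace $a_1$ by $a_1'-\varepsilon\le a_1$ and $a_2$ by $a_2'+\varepsilon\ge a_2$. This raises $\varphi(a_2-a_1)$ by at most $4\varepsilon$. For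 small $\varepsilon$ we may therefore assume $a_1,a_2\in M_{N_n}$ for some $n$. Since $\varphi|_{M_{N_n}}$ is a convex combination of vector states, some unit vector $\zeta$ has $\langle(a_2-a_1)\zeta,\zeta\rangle<\frac18$, and by density we may take $\zeta=\zeta_{n,j}$.

**Step 6: compress to the vector.** Let $m=m(n,j)$, so $\zeta_m=\zeta\otimes e$. Put $q=P_{\zeta_m}\in M_{N_m}$ and $c_i=\langle a_i\zeta,\zeta\rangle$. Then $qa_iq=c_iq$, so
$$c_1q\le qxq\le c_2q,\qquad c_2-c_1<\tfrac18.\tag{2}$$
In $M_{N_m}\otimes C(K_m)\subseteq B$ we have $qpq=q\otimes f$ with $f(s)=\langle p_m(s)\zeta_m,\zeta_m\rangle$. So $0\le f\le1$, $f(s_m^1)=1$, $f(s_m^0)=0$. Write $f$ also for $1\otimes f\in B$. It commutes with $M_{N_m}$, hence so does $\psi(f)$, and $qxq=\psi(qpq)=\psi(qf)=q\psi(f)$. Let $e_{ij}$ be matrix units of $M_{N_m}$ with $e_{11}=q$. Applying $\sum_ie_{i1}(\cdot)e_{1i}$ to $c_1q\le q\psi(f)\le c_2q$ gives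
$$c_1\le\psi(f)\le c_2.\tag{3}$$

**Step 7: the certificate at stage $m+1$.** In $B$, $f$ equals $1_{N_m}\otimes\beta_m(f)$. With normalized traces, the formula for $\beta_w$ and $0\le f\le1$ give
$$(\mathrm{tr}_{E_m}\otimes\mathrm{id})\beta_m(f)\ge1-\tfrac{N_m}{L_m}=\tfrac78,\qquad(\mathrm{tr}_{E_m'}\otimes\mathrm{id})\beta_m(f)\le\tfrac{N_m}{L_m}=\tfrac18.\tag{4}$$
Let $e_{ki}$ now be matrix units of $1_{N_m}\otimes B(E_m\oplus E_m')\subset A$ for a basis adapted to $E_m\oplus E_m'$. For fixed $i$, $\sum_ke_{ki}fe_{ik}$ is $1$ tensored with the $(i,i)$ entry of $\beta_m(f)$. Hence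
$$\frac1{L_m}\sum_{i\in E_m}\sum_ke_{ki}fe_{ik}=1\otimes(\mathrm{tr}_{E_m}\otimes\mathrm{id})\beta_m(f)\ge\tfrac78 .$$
The coefficients lie in $A$, so we may apply $\psi$, and by (3)
$$\tfrac78\le\frac1{L_m}\sum_{i\in E_m}\sum_ke_{ki}\psi(f)e_{ik}\le c_2\cdot\frac1{L_m}\sum_{i\in E_m}\sum_ke_{kk}=c_2 .$$
The same with $E_m'$ gives $c_1\le\frac18$. So $c_2-c_1\ge\frac34$, contradicting (2). This proves Theorem A. $\blacksquare$

## 7. Abelian elements, and three lemmas about $I(A)$

We turn to Theorem B.

**Definition (abelian element, type I).** $b\in A_+$ is abelian if $bAb$ is commutative; equivalently, the hereditary C$^*$-subalgebra $\overline{bAb}$ is commutative. $A$ is of type I if every nonzero quotient of $A$ has a nonzero abelian element.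

In $M_n$ or $K(H)$ a positive element is abelian exactly when its rank is at most one. In a commutative algebra all positive elements are abelian. If $b$ lies in a hereditary C$^*$-subalgebra $C\subseteq A$, then $\overline{bCb}=\overline{bAb}$, so $b$ is abelian in $C$ if and only if it is abelian in $A$. Standard facts (Pedersen, *C\*-algebras and their automorphism groups*, §§6.1–6.2): ideals of type I algebras are type I; liminal algebras, in particular algebras all of whose irreducible representations are finite dimensional, are type I; every C$^*$-algebra has a largest type I ideal.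

In Lemmas 7–9, $A$ is unital and $M=I(A)$.

**Lemma 7.** (i) If $u_i\uparrow u$ and $v_i\uparrow v$ in $M_{sa}$ over the same directed set, then $u_i+v_i\uparrow u+v$. (ii) If $x_i\uparrow x$ in $M_{sa}$ and $t\in M$ is arbitrary, then $t^*x_it\uparrow t^*xt$.

*Proof.* (i) Let $d\ge u_i+v_i$ for all $i$. For $j\ge i$, $d-u_i\ge d-u_j\ge v_j$, so $d-u_i\ge v$. Thus $d-v\ge u_i$ for all $i$, and $d-v\ge u$.

(ii) For invertible $t$ this is clear, as $x\mapsto t^*xt$ is then an order automorphism. In general let $w_i=x-x_i\downarrow0$ and $\lambda>\|t\|$, so that $t\pm\lambda$ are invertible. Then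
$$0\le2t^*w_it\le2t^*w_it+2\lambda^2w_i=(t+\lambda)^*w_i(t+\lambda)+(t-\lambda)^*w_i(t-\lambda).$$
Both terms on the right decrease to $0$, so by (i) their sum does. Hence $t^*w_it\downarrow0$. $\square$

**Lemma 8.** Let $K$ be an essential ideal of $A\ne0$, $T\in M$, $TK=0$. Then $T=0$.

*Proof.* Let $M\subseteq B(H)$ unitally and let $e$ be the projection onto $\overline{KH}$; it commutes with $A$. The representation $a\mapsto ae$ of $A$ on $eH$ is faithful: $ae=0$ gives $aK=0$, so $a=0$. So the ucp map $x\mapsto exe\in B(eH)$ on $M$ is completely isometric on $A$, hence on $M$ by Lemma 1. Since $TK=0$, $Te=0$ and $eTe=0$, so $T=0$. $\square$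

**Lemma 9 (reduction to unital algebras).** Let $A$ be nonunital. Then $\overline A=\overline{A^+}$, and $A$ has an essential type I ideal if and only if $A^+$ does.

*Proof.* $A$ is an essential ideal of $A^+$. Let $(h_\lambda)$ be an increasing approximate unit of $A$, $s=\sup h_\lambda\in\overline A$, $T=1-s\ge0$. For $k\in A$, $0\le k^*Tk\le k^*(1-h_\lambda)k\to0$, so $T^{1/2}k=0$ and $Tk=0$. Lemma 8, for the essential ideal $A$ of $A^+$, gives $T=0$. So $1\in\overline A$, and $\overline A=\overline{A^+}$.

If $K$ is an essential type I ideal of $A$, then $K$ is an ideal of $A^+$. Let $x\in A^+$, $xK=0$. For $a\in A$, $ax\in A$ and $(ax)K=0$, so $ax=0$. Thus $Ax=0$ and $x=0$. Conversely, let $K$ be an essential type I ideal of $A^+$. Then $K\cap A$ is type I as an ideal of $K$. If $a\in A$ and $a(K\cap A)=0$, then $aKA=0$, so $aK=0$ and $a=0$. $\square$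

Since $A^+$ is separable and $I(A)=I(A^+)$, from now on $A$ is unital, separable and nonzero, and $M=I(A)$.

## 8. Abelian elements force $\overline A=I(A)$

Let $J$ be an essential type I ideal of $A$. We show $\overline A=M$.

By Lemma 2 it would be enough that $\overline A$ is injective. For commutative $A$ we got this from commutativity of $\overline A$. Here an abelian element gives a projection $e\in\overline A$ for which only the *corner* $Z=e\overline Ae$ is commutative, hence injective. So there is a ucp map $eMe\to Z$ fixing $Z$. This does not yet help: rigidity speaks about maps on all of $M$ that fix $A$, not about corners. The remedy is to move $e$ around by partial isometries in $\overline A$ until its copies fill up $1$, as rank one projections do in $K(H)$, and to assemble the corner map into a map on $M$.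

**Step 1: one abelian element generating an essential ideal, and its support projection.** Take a maximal family of norm-one abelian elements $b_n\in A$ generating mutually orthogonal ideals. Distinct members are orthogonal, hence at distance $1$, so the family is countable. Let $K$ be the closed sum of these ideals and $K^\perp=\{a:aK=0\}$. If $K^\perp\ne0$, then $K^\perp\cap J\supseteq K^\perp J\ne0$ since $J$ is essential. This is a nonzero type I ideal, so it contains a norm-one abelian element, which is abelian in $A$ and generates an ideal orthogonal to $K$, contradicting maximality. So $K$ is essential.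

Put $b=\sum_n2^{-n}b_n$ (with $n\ge1$), so $0\le b\le1$. Since $b_nAb_m=0$ for $n\ne m$,
$$(bab)(ba'b)=\sum_n16^{-n}(b_nab_n)(b_na'b_n)$$
is symmetric in $a,a'$, so $b$ is abelian. From $bb_n=2^{-n}b_n^2$ we see that $b$ generates $K$. Also $b\neq0$.

The sequence $b^{1/n}$ is increasing; let $e=\sup_nb^{1/n}\in\overline A$, $0\le e\le1$. By Lemma 7, $b^{1+1/n}\uparrow b^{1/2}eb^{1/2}$. But $b^{1+1/n}\to b$ in norm, so $b^{1/2}(1-e)b^{1/2}=0$, hence $be=eb=b$. Then $eb^{1/n}e=b^{1/n}$, and taking suprema, $e^3=e$. As $e\ge0$, $e$ is a projection. Moreover, for $z\in M$,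
$$zb=0\ \Longrightarrow\ ze=0,\tag{5}$$
because $zb=0$ gives $zb^{1/n}=0$, so $zez^*=\sup_nzb^{1/n}z^*=0$ by Lemma 7.

**Step 2: $Z:=e\overline Ae$ is commutative.** Put $b_{(n)}=b^{1/n}$. For $x,y\in A_{sa}$ the elements $b_{(n)}xb_{(n)}$ and $b_{(n)}yb_{(n)}$ lie in the commutative algebra $\overline{bAb}$. We pass to $\overline A_{sa}=V_0$ one variable at a time.

Fix $y\in A_{sa}$ and $c=b_{(n)}yb_{(n)}$. The set of $x\in V_0$ with
$$e^{-i\tau c}b_{(n)}xb_{(n)}e^{i\tau c}=b_{(n)}xb_{(n)}\quad\text{for all }\tau\in\mathbb R$$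
is closed under monotone limits by Lemma 7 (with $t=b_{(n)}e^{i\tau c}$ and $t=b_{(n)}$) and contains $A_{sa}$, so it is $V_0$. Now fix $x\in V_0$ and $c'=b_{(n)}xb_{(n)}$. The set of $y\in V_0$ with $e^{-i\tau c'}b_{(n)}yb_{(n)}e^{i\tau c'}=b_{(n)}yb_{(n)}$ for all $\tau$ is closed under monotone limits and, by what was just shown, contains $A_{sa}$; so it is $V_0$. Hence $b_{(n)}xb_{(n)}$ and $b_{(n)}yb_{(n)}$ commute for all $x,y\in\overline A_{sa}$. Take $n=2k$ and multiply the commutation relation by $b^{1-1/n}$ on both sides: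
$$bx\,b^{1/k}\,yb=by\,b^{1/k}\,xb\qquad(k\ge1).\tag{6}$$

We want to replace $b^{1/k}$ by its supremum $e$. For $s,t,g\in M$ with $g=g^*$ put $G_j(g)=(t+i^js)^*g(t+i^js)$. Then $s^*gt=\frac14\sum_{j=0}^3i^jG_j(g)$, with real part $\frac14(G_0-G_2)(g)$ and imaginary part $\frac14(G_1-G_3)(g)$. Take $s=xb$, $t=yb$, and let $H_j$ be the same expressions with $s$ and $t$ exchanged. Then (6) says, for $g=b^{1/k}$,
$$G_0(g)+H_2(g)=H_0(g)+G_2(g),\qquad G_1(g)+H_3(g)=H_1(g)+G_3(g).$$
By Lemma 7(ii) each $G_j(b^{1/k})\uparrow G_j(e)$ and each $H_j(b^{1/k})\uparrow H_j(e)$, and by Lemma 7(i) the suprema add. So both identities hold for $g=e$, that is, $bxeyb=byexb$.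

Let $T=exeye-eyexe$. Since $be=eb=b$, we get $bTb=0$. By (5) with $z=bT$, $bTe=0$, i.e. $bT=0$. Then $T^*b=0$, so $T^*e=0$ by (5), and $T=eT=0$. Hence $exe$ and $eye$ commute for all $x,y\in\overline A_{sa}$, and $Z$ is commutative.

If $x_i\uparrow x$ with $x_i\in Z_{sa}$, then $x\in\overline A$, and $x=exe$ by Lemma 7, so $x\in Z$. Thus $Z$ is commutative with unit $e$ and monotone complete. Hence $Z\cong C(X)$ with $X$ Stonean, and $Z$ is injective. Let $\Gamma:eMe\to Z$ be ucp with $\Gamma|_Z=\mathrm{id}$.

**Step 3: copies of $e$ fill up $1$.** Let $(u_\alpha)$ be a maximal family of nonzero partial isometries in $\overline A$ with $u_\alpha^*u_\alpha\le e$ and mutually orthogonal $p_\alpha=u_\alpha u_\alpha^*$. For finite sets $F$ of indices put $p_F=\sum_{\alpha\in F}p_\alpha$. We claim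
$$\sup_Fp_F=1.\tag{7}$$
Let $\hat p=\sup_Fp_F\in\overline A$, $0\le\hat p\le1$. By Lemma 7, $p_G\hat pp_G=\sup_{F\supseteq G}p_Gp_Fp_G=p_G$, so $p_G(1-\hat p)p_G=0$ and $\hat pp_G=p_G$. Then $\hat pp_G\hat p=p_G$, and taking suprema over $G$, $\hat p^3=\hat p$. So $r=1-\hat p\in\overline A$ is a projection with $rp_\alpha=0$ for all $\alpha$. Suppose $r\ne0$.

If $r\overline Ae=0$, then $rAb=rAeb=0$, so $rK=0$ and $r=0$ by Lemma 8, a contradiction. So there is $0\ne z\in r\overline Ae$. Then $0\ne z^*z\in Z\cong C(X)$. Take $0<\varepsilon<\|z\|^2$. The closure of the open set $\{z^*z>\varepsilon\}$ is open and closed, so it is the support of a nonzero projection $f\in Z$ with $z^*zf\ge\varepsilon f$. Put $u=zf(z^*zf)^{-1/2}$, the inverse being taken in $Zf$. Then $u\in\overline A$, $u^*u=f\le e$, and $ru=u$, so $uu^*\le r$ is orthogonal to all $p_\alpha$. This contradicts maximality and proves (7).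

**Step 4: assemble the corner map and use rigidity.** Since $u_\alpha=u_\alpha e$, we have $u_\alpha^*xu_\beta\in eMe$ for $x\in M$. Define
$$\Psi_F(x)=\sum_{\alpha,\beta\in F}u_\alpha\,\Gamma(u_\alpha^*xu_\beta)\,u_\beta^*,\qquad\Psi_F:M\to\overline A .$$
It is cp: with the row $U=(u_\alpha)_{\alpha\in F}$ it is $x\mapsto U\,\Gamma^{(F)}(U^*xU)\,U^*$, where $\Gamma^{(F)}$ is the amplification of $\Gamma$ to $F\times F$ matrices. For $a\in\overline A$, $u_\alpha^*au_\beta\in Z$ is fixed by $\Gamma$, so $\Psi_F(a)=p_Fap_F$; in particular $\Psi_F(1)=p_F$. As $p_Gu_\alpha$ is $u_\alpha$ for $\alpha\in G$ and $0$ otherwise, $p_G\Psi_F(x)p_G=\Psi_G(x)$ for $G\subseteq F$.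

Let $M\subseteq B(H)$ unitally, $E:B(H)\to M$ a ucp idempotent onto $M$, and $\rho$ a state of $M$. The maps $\Psi_F'=\Psi_F+\rho(\cdot)(1-p_F)$ are ucp. Let $\Psi_\infty:M\to B(H)$ be a point-weak$^*$ limit of a subnet of $(\Psi_F')$, and let $p\in B(H)$ be the strong limit of the $p_F$. The projection $p$ may differ from $1$: (7) is a supremum in $M$, not in $B(H)$. But $E$ does not see the difference. Indeed $E(p)\ge E(p_F)=p_F$ for all $F$, so $E(p)=1$ by (7) and $E(1-p)=0$. For $T\in B(H)$ and $X=(1-p)T$, Schwarz gives $E(X)E(X)^*\le E(XX^*)\le\|T\|^2E(1-p)=0$. So $E((1-p)T)=0$, and by adjoints $E(T(1-p))=0$. For $a\in A$,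
$$E\Psi_\infty(a)=E\big(pap+\rho(a)(1-p)\big)=E(pap)=E(a)=a .$$
By rigidity $E\Psi_\infty=\mathrm{id}_M$.

For $F\supseteq G$ we have $p_G\Psi_F'(x)p_G=\Psi_G(x)$, so $p_G\Psi_\infty(x)p_G=\Psi_G(x)$ for all $x\in M$. Since $E$ is an $M$-bimodule map,
$$p_Gxp_G=p_GE(\Psi_\infty(x))p_G=E\big(p_G\Psi_\infty(x)p_G\big)=E(\Psi_G(x))=\Psi_G(x)\in\overline A .$$
Hence $p_Gxp_F=p_G\big(p_{G\cup F}\,x\,p_{G\cup F}\big)p_F\in\overline A$ for all finite $F,G$ and all $x\in M$.

**Step 5: remove the cut-offs.** We show: if $T\in M$ and $p_GT\in\overline A$ for all $G$, then $T\in\overline A$. For $S\in\{0,1,i\}$ the element $(T+S)^*p_G(T+S)$ is $\big(p_G(T+S)\big)^*\big(p_G(T+S)\big)\in\overline A$, and by Lemma 7 and (7) it increases to $(T+S)^*(T+S)$. So $T^*T$, $T^*T+T+T^*+1$ and $T^*T+i(T^*-T)+1$ lie in $\overline A$, hence so do $T+T^*$ and $i(T^*-T)$, and $T$.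

Apply this to $T=xp_F$: by Step 4, $xp_F\in\overline A$ for all $x\in M$ and all $F$. Taking adjoints, $p_Gx\in\overline A$ for all $x\in M$ and all $G$. Apply it again to $T=x$: $x\in\overline A$. So $\overline A=M$. $\square$

## 9. Small corners with many matrix units

For the rest, $A$ has no essential type I ideal, and we must find an element of $M\setminus\overline A$. Section 6 used $M_{2L}$ sitting in $A$ and commuting with the previous matrix algebra. A general $A$ has no such tensor splitting. This section finds substitutes: matrix units up to a cone variable, placed in a hereditary subalgebra concentrated near a given pure state.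

Let $J$ be the largest type I ideal of $A$. It is not essential, so $I_0:=\{a:aJ=0\}$ is a nonzero ideal, and $I_0\cap J=0$.

**Lemma 10.** $I_0$ contains no nonzero abelian element.

*Proof.* Let $0\ne b\in I_0$ be abelian and $I_b\subseteq I_0$ the ideal of $A$ it generates. Ideals of $I_b$ are ideals of $A$, so $b$ also generates $I_b$ as an ideal of $I_b$. Let $\pi$ be an irreducible representation of $I_b$; then $\pi(b)\ne0$. The algebra $\overline{\pi(bI_bb)}$ is commutative and acts irreducibly on $\overline{\mathrm{ran}\,\pi(b)}$, so this space is one-dimensional and $\pi(b)$ has rank one. Thus $\pi(I_b)$ contains a nonzero compact operator, so by irreducibility all compact operators, and it is generated as an ideal by $\pi(b)$, so it consists of compact operators. Hence $I_b$ is liminal, therefore type I, and $I_b\subseteq J\cap I_0=0$, a contradiction. $\square$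

(For the CAR algebra the same argument with $I_b=A$ would make a unital infinite-dimensional simple algebra isomorphic to some $K(H)$, which is impossible. So it has no nonzero abelian element, and it is not of type I.)

**Lemma 11.** For every nonzero hereditary C$^*$-subalgebra $C$ of $A$ with $C\subseteq I_0$ and every $k\in\mathbb N$ there are $v_1,\dots,v_k\in C$ and $h\in C$ with
$$v_i^*v_j=\delta_{ij}h,\qquad\|h\|=1,\qquad\sum_iv_iv_i^*\le1 .$$

*Proof.* If all irreducible representations of $C$ had dimension $<k$, then $C$ would be type I and would contain a nonzero abelian element of $C$, hence of $A$; by Lemma 10 this is impossible. So there is an irreducible representation $\sigma$ of $C$ on a space containing a $k$-dimensional subspace $E$. Let $B_0=\{c\in C:\sigma(c)E\subseteq E,\ \sigma(c^*)E\subseteq E\}$, a C$^*$-algebra. By Kadison transitivity every self-adjoint operator on $E$ is $\sigma(c)|_E$ for some $c=c^*\in C$, so $c\mapsto\sigma(c)|_E$ is a homomorphism of $B_0$ onto $B(E)\cong M_k$.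

The C$^*$-algebra $C_0((0,1])\otimes M_k$ is projective: homomorphisms from it into a quotient C$^*$-algebra lift (Loring, *Lifting Solutions to Perturbing Problems in C\*-algebras*, Ch. 10). So evaluation at $1$, $C_0((0,1])\otimes M_k\to M_k\cong B(E)$, lifts to a homomorphism $\iota:C_0((0,1])\otimes M_k\to B_0$. With $t$ the identity function on $(0,1]$, put $v_i=\iota(t\otimes e_{i1})$, $h=\iota(t^2\otimes e_{11})$. Then $v_i^*v_j=\delta_{ij}h$, $\sum_iv_iv_i^*=\iota(t^2\otimes1)\le1$, $\|h\|\le1$, and $\|h\|\ge1$ since $h$ is mapped to $e_{11}$. $\square$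

Let $P_0=\{\varphi\in P(A):\varphi|_{I_0}\ne0\}$, an open nonempty subset of $P(A)$.

The next lemma makes "concentrated near $\varphi$" precise. The picture is $C([0,1])$, where pure states are points: if $C$ is the set of functions supported well inside an interval $O$ and $\alpha\le a\le\beta$ on $O$, then $\alpha k^*k\le k^*ak\le\beta k^*k$ for $k\in C$.

**Lemma 12 (localization).** Let $\varphi\in P_0$ and let $O\ni\varphi$ be open in $P(A)$. There is a nonzero hereditary $C\subseteq I_0$ such that: if $a\in A_{sa}$ and $\alpha\le\chi(a)\le\beta$ for all $\chi\in O$, then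
$$\alpha k^*k\le k^*ak\le\beta k^*k\qquad(k\in C).$$
Consequently $\alpha\|v\|^2\le\langle\pi(a)v,v\rangle\le\beta\|v\|^2$ for every representation $(\pi,H)$ of $A$ and every $v\in\overline{\pi(C)H}$.

*Proof.* Take $b,\delta$ from Lemma 3 for $\varphi$ and $O$. Let $g:[0,1]\to[0,1]$ be continuous, $g=0$ on $[0,1-\delta/2]$, $g(1)=1$, and put $C=\overline{g(b)Ag(b)}\cap I_0$. From $\varphi(b)=1$ we get $\pi_\varphi(b)\xi_\varphi=\xi_\varphi$, hence $\pi_\varphi(g(b))\xi_\varphi=\xi_\varphi$. Choosing $c\in I_0$ with $\varphi(c)\ne0$, we get $\varphi(g(b)cg(b))=\varphi(c)\ne0$, so $C\ne0$.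

Let $k\in C$. Then $k=\lim_ng(b)^{1/n}k$, and $g(b)^{1/n}(b-1+\delta/2)g(b)^{1/n}\ge0$. So $k^*bk\ge(1-\delta/2)k^*k$. Let $\chi\in P(A)$. If $\chi(k^*k)>0$, then $\chi(k^*\cdot k)/\chi(k^*k)$ is a vector state of the irreducible representation $\pi_\chi$, hence pure, with value $\ge1-\delta/2>1-\delta$ at $b$; so it lies in $O$, and $\alpha\chi(k^*k)\le\chi(k^*ak)\le\beta\chi(k^*k)$. If $\chi(k^*k)=0$, then $\chi(k^*ak)=0$ and the same inequalities hold. Inequalities between self-adjoint elements can be tested on pure states.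

For the last statement let $(c_\lambda)$ be an approximate unit of $C$. The inequalities hold for the vectors $\pi(c_\lambda)v$ by the first part with $k=c_\lambda$, and $\pi(c_\lambda)v\to v$. $\square$

## 10. Infinitely many pairs of constraints, kept compatible

Let $(O_n)_{n\ge1}$ be a base of nonempty open subsets of $P_0$. Put
$$\varepsilon_n=2^{-n-4},\qquad\kappa_n=\sum_{l<n}\varepsilon_l\le\tfrac1{16}.$$
For each $n$ we shall construct $L_n\in\mathbb N$ and $v_i^{(n)}\in I_0$ ($1\le i\le2L_n$) with
$$v_i^{(n)*}v_j^{(n)}=\delta_{ij}h_n,\qquad\|h_n\|=1,\qquad\sum_iv_i^{(n)}v_i^{(n)*}\le1.\tag{8}$$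
For a unital representation $(\pi,H)$ of $A$, $H\neq0$, and $x\in B(H)$, set
$$R_n^+(x)=\frac1{L_n}\sum_{i\le L_n}\pi(v_i^{(n)})^*x\,\pi(v_i^{(n)}),\qquad R_n^-(x)=\frac1{L_n}\sum_{L_n<i\le2L_n}\pi(v_i^{(n)})^*x\,\pi(v_i^{(n)}).$$
Then $R_n^\pm(1)=\pi(h_n)$. These are the two averages of Section 6, with the first $L_n$ indices playing the role of $E$ and the last $L_n$ that of $E'$. Let
$$\mathcal X_n(\pi)=\{x\in B(H):0\le x\le1,\ R_l^+(x)\ge\pi(h_l)-\kappa_n,\ R_l^-(x)\le\kappa_n\ \text{ for all }l<n\}.$$
The role of $(P_n)$ is played by the following property.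

$(S_n)$: for every unital representation $(\pi,H)$ of $A$, every unit vector $\xi\in H$ and $\tau\in\{0,1\}$ there is $x\in\mathcal X_n(\pi)$ with $|\langle x\xi,\xi\rangle-\tau|\le\kappa_n$.

In words: the first $n-1$ pairs of constraints can be met with the value at a prescribed vector still free.

**Lemma 13.** There are $L_n$ and $v_i^{(n)}$, $n\ge1$, satisfying (8), such that $(S_n)$ holds for all $n$, and such that
$$a\in A_{sa},\ \alpha\le\chi(a)\le\beta\ \text{ for all }\chi\in O_n\quad\Longrightarrow\quad\alpha h_n\le v_i^{(n)*}av_i^{(n)}\le\beta h_n\quad(i\le2L_n).\tag{9}$$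

**What has to be overcome.** Suppose $(S_n)$ holds, and that the new $v_i^{(n)}$ lie in a small hereditary subalgebra $C_n$. Let $V=\overline{\pi(C_n)H}$, with projection $p_V$. To impose the $n$-th pair, one would like to keep an old solution $x'$ off $V$ and put $1$ on the ranges of the first half of the $\pi(v_i^{(n)})$ and $0$ on those of the second half: $x=(1-p_V)x'(1-p_V)+(\text{new part on }V)$. This takes care of $l=n$. But for $l<n$, $R_l^\pm(x)$ involves $\pi(v_i^{(l)})$, and these need not come near commuting with $p_V$; the old constraints are lost. In Section 6 exact commutation was supplied by the tensor product.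

The remedy is to modify $x'$ not only on $V$, but on an approximate copy of $H_\varphi\otimes V$ inside $H$, cut off by a finite rank operator $f$ on $H_\varphi$ that almost commutes with the old $\pi_\varphi(v_i^{(l)})$. The old $v_i^{(l)}$ then act on this copy approximately as $\pi_\varphi(v_i^{(l)})\otimes1$. There one may place operators $y\otimes Q$ with $y\in\mathcal X_n(\pi_\varphi)$, so the old constraints are inherited.

*Proof.* $(S_1)$ holds with $x=\tau1$, as $\mathcal X_1(\pi)=\{0\le x\le1\}$. Assume stages $l<n$ are done and $(S_n)$ holds. We make the choices of stage $n$ and prove $(S_{n+1})$.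

**Step 1: the choices at stage $n$**, in this order.

1. Put $\gamma=\varepsilon_n/16$. Choose $\delta>0$ such that for every contraction $a$ and every $0\le T\le1$ on any Hilbert space, $\|[a,T]\|\le\delta$ implies $\|[a,T^{1/2}]\|\le\gamma$ and $\|[a,(1-T)^{1/2}]\|\le\gamma$. Such $\delta$ exists: take a polynomial $q(t)=\sum_kq_kt^k$ with $|q(t)-t^{1/2}|\le\gamma/4$ on $[0,1]$. As $\|[a,T^k]\|\le k\|[a,T]\|$, we get $\|[a,T^{1/2}]\|\le\frac\gamma2+\delta\sum_kk|q_k|$; and $[a,1-T]=-[a,T]$, so the same $\delta$ serves for $1-T$.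
2. Let $\mathcal F$ be the finite set of all $v_i^{(l)}$, $v_i^{(l)*}$ with $l<n$. These are contractions.
3. Pick $\varphi\in O_n$, with GNS data $(\pi_\varphi,H_\varphi,\omega)$. By $(S_n)$ pick $y_+,y_-\in\mathcal X_n(\pi_\varphi)$ with $\langle y_+\omega,\omega\rangle\ge1-\kappa_n$ and $\langle y_-\omega,\omega\rangle\le\kappa_n$.
4. By Arveson's theorem, the convex hull of any increasing approximate unit of an ideal contains a quasicentral approximate unit, that is, one whose commutators with each fixed element of the algebra tend to $0$ in norm. Apply this to the ideal $K(H_\varphi)$ of $\pi_\varphi(A)+K(H_\varphi)$ and to finite rank projections increasing strongly to $1$, all dominating $|\omega\rangle\langle\omega|$. We get a finite rank $f$ with $0\le f\le1$, $f\omega=\omega$, and $\|[f,\pi_\varphi(a)]\|\le\delta/2$ for $a\in\mathcal F$. Hence $\|[f^{1/2},\pi_\varphi(a)]\|\le\gamma$.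
5. Let $D_0=\mathrm{ran}\,f\ni\omega$, $d=\dim D_0$, $D=D_0+\sum_{a\in\mathcal F}\pi_\varphi(a)D_0$, $r=\dim D$. Choose $L_n\ge d/\gamma$.
6. Let $\omega_1=\omega,\omega_2,\dots,\omega_r$ be an orthonormal basis of $D$ with $\omega_1,\dots,\omega_d$ spanning $D_0$. Let $a_1=1$ and choose $a_s\in A$ with $\pi_\varphi(a_s)\omega=\omega_s$ (Kadison). For $a\in\mathcal F$, $s\le d$, put $z_{a,s}=aa_s-\sum_{t\le r}\langle\pi_\varphi(a)\omega_s,\omega_t\rangle a_t$. Then $\varphi(a_t^*a_s)=\delta_{st}$. Since $\pi_\varphi(a)\omega_s\in D$, also $\pi_\varphi(z_{a,s})\omega=0$, so $\varphi(z_{a,s}^*z_{a,s})=0$.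
7. Choose $\eta>0$ with $2r\eta\le\min(\gamma,\frac12)$ and $\eta':=\sqrt{\eta d}+4r\eta\le\min(\gamma,\delta/4)$.
8. Apply Lemma 12 to the neighbourhood of $\varphi$ consisting of those $\chi\in O_n$ whose values at the real and imaginary parts of all $a_t^*a_s$ and at all $z_{a,s}^*z_{a,s}$ differ by less than $\eta$ from those of $\varphi$. This gives $C_n\subseteq I_0$. Take $v_i^{(n)}\in C_n$, $i\le2L_n$, and $h_n$ from Lemma 11 with $k=2L_n$.

Now (8) holds. Since $v_i^{(n)}\in C_n$ and $C_n$ came from a subset of $O_n$, (9) holds by Lemma 12.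

**Step 2: an approximate copy of $D\otimes V$ in $H$.** Let $(\pi,H),\xi,\tau$ be given as in $(S_{n+1})$, and let $V=\overline{\pi(C_n)H}$. (If $V=0$, everything below involving $V$ is zero and the argument remains valid.) Define $\Lambda:D\otimes V\to H$, $\Lambda(\omega_s\otimes v)=\pi(a_s)v$. The $(t,s)$ entry of $\Lambda^*\Lambda-1$ is the compression to $V$ of $\pi(a_t^*a_s)-\delta_{st}$. By Lemma 12 for real and imaginary parts it has norm at most $2\eta$. So $\|\Lambda^*\Lambda-1\|\le2r\eta\le\frac12$, $\Lambda_0=\Lambda(\Lambda^*\Lambda)^{-1/2}$ is an isometry, and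
$$\|\Lambda-\Lambda_0\|=\|(\Lambda^*\Lambda)^{1/2}-1\|\le\|\Lambda^*\Lambda-1\|\le2r\eta.\tag{10}$$

For $a\in\mathcal F$ and $u=\sum_{s\le d}\omega_s\otimes v_s\in D_0\otimes V$,
$$\pi(a)\Lambda u-\Lambda(\pi_\varphi(a)\otimes1)u=\sum_{s\le d}\pi(z_{a,s})v_s ,$$
and $\|\pi(z_{a,s})v_s\|\le\sqrt\eta\,\|v_s\|$ by Lemma 12. So the norm is at most $\sqrt\eta\sum_{s\le d}\|v_s\|\le\sqrt{\eta d}\,\|u\|$. Replacing $\Lambda$ by $\Lambda_0$ twice, with (10), we get for every contraction $g$ on $H_\varphi$ with range in $D_0$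
$$\|\pi(a)\Lambda_0(g\otimes1)-\Lambda_0(\pi_\varphi(a)g\otimes1)\|\le\sqrt{\eta d}+4r\eta=\eta'\qquad(a\in\mathcal F).\tag{11}$$

**Step 3: the cut-off, and its approximate commutation with the old elements.** Let $W=\Lambda_0(f^{1/2}\otimes1):H_\varphi\otimes V\to H$ and $T=WW^*=\Lambda_0(f\otimes1)\Lambda_0^*$, so $0\le T\le1$. Let $a\in\mathcal F$. By (11) with $g=f$, $\pi(a)T$ is within $\eta'$ of $\Lambda_0(\pi_\varphi(a)f\otimes1)\Lambda_0^*$. By the adjoint of (11) for $a^*$ and $g=f$, $T\pi(a)$ is within $\eta'$ of $\Lambda_0(f\pi_\varphi(a)\otimes1)\Lambda_0^*$. So $\|[\pi(a),T]\|\le2\eta'+\|[\pi_\varphi(a),f]\|\le\frac\delta2+\frac\delta2=\delta$. By choice 1 this gives the first estimate in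
$$\|[\pi(a),(1-T)^{1/2}]\|\le\gamma,\qquad\|W^*\pi(a)-(\pi_\varphi(a)\otimes1)W^*\|\le\eta'+\gamma\le2\gamma\qquad(a\in\mathcal F).\tag{12}$$
For the second, the adjoint of (11) for $a^*$ and $g=f^{1/2}$ says that $W^*\pi(a)$ is within $\eta'$ of $(f^{1/2}\pi_\varphi(a)\otimes1)\Lambda_0^*$, and $\|[f^{1/2},\pi_\varphi(a)]\|\le\gamma$.

We also need to know how $W^*$ acts on $V$. For $v\in V$, $\Lambda(\omega\otimes v)=\pi(a_1)v=v$. So $\|\Lambda_0^*v-\omega\otimes v\|=\|\Lambda_0^*(v-\Lambda_0(\omega\otimes v))\|\le2r\eta\|v\|$, and since $f^{1/2}\omega=\omega$,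
$$\|W^*v-\omega\otimes v\|\le\gamma\|v\|\qquad(v\in V).\tag{13}$$

**Step 4: definition of $x$.** Let $\xi'=(1-T)^{1/2}\xi$. By $(S_n)$ for $\pi$ and $\xi'/\|\xi'\|$ (for an arbitrary unit vector if $\xi'=0$), choose
$$x'\in\mathcal X_n(\pi)\quad\text{with}\quad|\langle x'\xi',\xi'\rangle-\tau\|\xi'\|^2|\le\kappa_n\|\xi'\|^2 .$$
Let $u=W^*\xi\in D_0\otimes V$ have Schmidt decomposition $u=\sum_{j\le d'}\alpha_j\zeta_j\otimes\theta_j$, $d'\le d$, with $(\zeta_j)$ orthonormal in $D_0$ and $(\theta_j)$ orthonormal in $V$. By $(S_n)$ for $\pi_\varphi$ choose $y^{(j)}\in\mathcal X_n(\pi_\varphi)$ with $|\langle y^{(j)}\zeta_j,\zeta_j\rangle-\tau|\le\kappa_n$. Let $p_N$ be the projection of $V$ onto $N=\mathrm{span}\{\theta_j\}$; these are the at most $d$ undecided directions.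

Let $V_+$ and $V_-$ be the closed subspaces of $V$ spanned by $\pi(v_i^{(n)})H$ for $i\le L_n$ and for $i>L_n$. They are orthogonal by (8). Let $e_-$ be the projection of $V$ onto $V_-$, and put
$$Q_-=(1-p_N)e_-(1-p_N),\qquad Q_+=(1-p_N)(1-e_-)(1-p_N),\qquad Q_++Q_-+p_N=1_V,$$
$$Y=y_+\otimes Q_++y_-\otimes Q_-+\sum_jy^{(j)}\otimes|\theta_j\rangle\langle\theta_j|,\qquad x=(1-T)^{1/2}x'(1-T)^{1/2}+WYW^* .$$
Then $0\le Y\le1$ and $0\le x\le(1-T)+WW^*=1$.

**Step 5: the value at $\xi$.** Since $Q_\pm$ vanish on $N$, $\langle Yu,u\rangle=\sum_j\alpha_j^2\langle y^{(j)}\zeta_j,\zeta_j\rangle$, which is within $\kappa_n\|u\|^2$ of $\tau\|u\|^2$. Also $\|\xi'\|^2+\|u\|^2=\langle(1-T+WW^*)\xi,\xi\rangle=1$. So $\langle x\xi,\xi\rangle=\langle x'\xi',\xi'\rangle+\langle Yu,u\rangle$ is within $\kappa_n\le\kappa_{n+1}$ of $\tau$.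

**Step 6: the old constraints, $l<n$.** Let $v=v_i^{(l)}$. By (12), $\pi(v)^*(1-T)^{1/2}x'(1-T)^{1/2}\pi(v)$ is within $2\gamma$ of $(1-T)^{1/2}\pi(v)^*x'\pi(v)(1-T)^{1/2}$, and $\pi(v)^*WYW^*\pi(v)$ is within $4\gamma$ of $W(\pi_\varphi(v)^*\otimes1)Y(\pi_\varphi(v)\otimes1)W^*$. Averaging, $R_l^\pm(x)$ is within $6\gamma$ of
$$(1-T)^{1/2}R_l^\pm(x')(1-T)^{1/2}+W\big((R_l^\pm\otimes\mathrm{id})(Y)\big)W^*,\tag{14}$$
where in the second term $R_l^\pm$ is formed with $\pi_\varphi$. The same is true with $x',Y,x$ all replaced by $1$.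

$Y$ is a sum of terms $y\otimes Q$ with $y\in\mathcal X_n(\pi_\varphi)$, $Q\ge0$, and the $Q$'s add up to $1_V$. So $(R_l^+\otimes\mathrm{id})(Y)\ge(\pi_\varphi(h_l)-\kappa_n)\otimes1$. As $R_l^+(x')\ge\pi(h_l)-\kappa_n$ and $(1-T)+WW^*=1$, the expression (14) for $+$ is at least
$$(1-T)^{1/2}\pi(h_l)(1-T)^{1/2}+W(\pi_\varphi(h_l)\otimes1)W^*-\kappa_n .$$
By the case $x'=Y=x=1$, where $R_l^+(1)=\pi(h_l)$, this is $\ge\pi(h_l)-6\gamma-\kappa_n$. Hence $R_l^+(x)\ge\pi(h_l)-\kappa_n-12\gamma\ge\pi(h_l)-\kappa_{n+1}$, since $12\gamma\le\varepsilon_n$. Likewise $(R_l^-\otimes\mathrm{id})(Y)\le\kappa_n$ and $R_l^-(x')\le\kappa_n$ give $R_l^-(x)\le\kappa_n+6\gamma\le\kappa_{n+1}$.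

**Step 7: the new constraint, $l=n$.** Let $v\in V_+$. Then $e_-v=0$, so $\langle Q_-v,v\rangle=\|e_-(1-p_N)v\|^2=\|e_-p_Nv\|^2\le\|p_Nv\|^2$, and
$$\langle Q_+v,v\rangle=\|v\|^2-\langle Q_-v,v\rangle-\|p_Nv\|^2\ge\|v\|^2-2\|p_Nv\|^2 .$$
Since $x\ge W(y_+\otimes Q_+)W^*$, (13) gives, replacing $W^*v$ by $\omega\otimes v$ at a cost of at most $2\gamma\|v\|^2$,
$$\langle xv,v\rangle\ge\langle y_+\omega,\omega\rangle\langle Q_+v,v\rangle-2\gamma\|v\|^2\ge\|v\|^2-\kappa_n\|v\|^2-2\|p_Nv\|^2-2\gamma\|v\|^2 ;$$
the last inequality uses $\langle y_+\omega,\omega\rangle\ge1-\kappa_n$ and $\langle Q_+v,v\rangle\le\|v\|^2$.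

Put $v=\pi(v_i^{(n)})\zeta$ with $\zeta\in H$, so $\|v\|^2=\langle\pi(h_n)\zeta,\zeta\rangle\le\|\zeta\|^2$, and average over $i\le L_n$. The undecided directions cost little, because a positive operator has norm at most its trace. Regarding $p_N$ as a projection in $B(H)$,
$$\Big\|\frac1{L_n}\sum_{i\le L_n}\pi(v_i^{(n)})^*p_N\pi(v_i^{(n)})\Big\|\le\frac1{L_n}\mathrm{Tr}\Big(p_N\sum_{i\le L_n}\pi(v_i^{(n)}v_i^{(n)*})p_N\Big)\le\frac d{L_n}\le\gamma ,$$
using the last relation in (8). We get $R_n^+(x)\ge\pi(h_n)-\kappa_n-4\gamma\ge\pi(h_n)-\kappa_{n+1}$.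

For $R_n^-$ we treat $1-x=(1-T)^{1/2}(1-x')(1-T)^{1/2}+W(1-Y)W^*$ in the same way. We have $1-Y\ge(1-y_-)\otimes Q_-$ and $\langle(1-y_-)\omega,\omega\rangle\ge1-\kappa_n$. For $v\in V_-$, $(1-e_-)v=0$, so $\langle Q_+v,v\rangle=\|(1-e_-)p_Nv\|^2\le\|p_Nv\|^2$ and $\langle Q_-v,v\rangle\ge\|v\|^2-2\|p_Nv\|^2$. The same estimates, now averaged over $L_n<i\le2L_n$, give $R_n^-(1-x)\ge\pi(h_n)-\kappa_n-4\gamma$. As $R_n^-(1)=\pi(h_n)$, $R_n^-(x)\le\kappa_n+4\gamma\le\kappa_{n+1}$.

So $x\in\mathcal X_{n+1}(\pi)$ has the required value at $\xi$. This proves $(S_{n+1})$, and the lemma. $\square$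

## 11. An element of $I(A)\setminus\overline A$

**Step 1: one operator meeting all constraints.** Let $A\subseteq B(H)$ be a faithful unital representation. The sets
$$\{x\in B(H):0\le x\le1,\ R_l^+(x)\ge h_l-\tfrac1{16},\ R_l^-(x)\le\tfrac1{16}\ \text{ for all } l<n\}$$
are weak$^*$-compact, decreasing in $n$, and nonempty by $(S_n)$, since $\kappa_n\le\frac1{16}$. So there is $x_\infty$ with $0\le x_\infty\le1$ and
$$R_n^+(x_\infty)\ge h_n-\tfrac1{16},\qquad R_n^-(x_\infty)\le\tfrac1{16}\qquad\text{for all }n\ge1 .$$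

**Step 2: transport to $I(A)$.** Let $\theta:B(H)\to I(A)$ be ucp with $\theta|_A=\mathrm{id}$, and $x=\theta(x_\infty)$. The coefficients $v_i^{(n)}$ lie in $A$ and $\theta$ is an $A$-bimodule map, so in $I(A)$
$$\frac1{L_n}\sum_{i\le L_n}v_i^{(n)*}xv_i^{(n)}\ge h_n-\tfrac1{16},\qquad\frac1{L_n}\sum_{L_n<i\le2L_n}v_i^{(n)*}xv_i^{(n)}\le\tfrac1{16}\qquad(n\ge1).\tag{15}$$

**Step 3: $x\notin\overline A$.** Suppose $x\in\overline A$. By Lemma 6, $x\in\mathcal R$. Since $P_0$ is open and nonempty, it contains some $\varphi$ with $\varphi_*(x)=\varphi^*(x)=:c$. Choose $a_1\le x\le a_2$ in $A_{sa}$ with $\varphi(a_1)>c-\frac1{16}$ and $\varphi(a_2)<c+\frac1{16}$. The same inequalities hold on a neighbourhood of $\varphi$ in $P_0$, hence on some $O_n$. By (9), for all $i\le2L_n$,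
$$(c-\tfrac1{16})h_n\le v_i^{(n)*}a_1v_i^{(n)}\le v_i^{(n)*}xv_i^{(n)}\le v_i^{(n)*}a_2v_i^{(n)}\le(c+\tfrac1{16})h_n .$$
Average over $i\le L_n$ and over $i>L_n$, and compare with (15):
$$h_n-\tfrac1{16}\le(c+\tfrac1{16})h_n,\qquad(c-\tfrac1{16})h_n\le\tfrac1{16} .$$
Evaluate at a state with value $1$ at $h_n$, which exists since $h_n\ge0$ and $\|h_n\|=1$: $c\ge\frac78$ and $c\le\frac18$, a contradiction. So $x\in I(A)\setminus\overline A$. Together with Section 8 and Lemma 9 this proves Theorem B. $\blacksquare$
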